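# Entire radial solutions of $\Delta_\mu^m u=|u|^p$: one scaling orbit or a continuum

## 1. An explicit solution of $\Delta^2u=u^2$ in $\mathbb R^{12}$

Work with radial functions on $\mathbb R^{12}$, so $\Delta v=v''+\frac{11}{r}v'$, and put $\phi=1+r^2$. Since $(\phi^{-k})'=-2kr\phi^{-k-1}$ and $r^2=\phi-1$,
$$-\Delta\phi^{-k}=24k\,\phi^{-k-1}-4k(k+1)r^2\phi^{-k-2}=4k(5-k)\,\phi^{-k-1}+4k(k+1)\,\phi^{-k-2}.$$
For $k=4,5,6$ this reads
$$-\Delta\phi^{-4}=16\phi^{-5}+80\phi^{-6},\qquad -\Delta\phi^{-5}=120\phi^{-7},\qquad -\Delta\phi^{-6}=-24\phi^{-7}+168\phi^{-8}.$$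
Hence $\Delta^2\phi^{-4}=16\cdot120\,\phi^{-7}-80\cdot 24\,\phi^{-7}+80\cdot168\,\phi^{-8}=13440\,\phi^{-8}$. The two middle terms cancel, so $u=13440\,(1+r^2)^{-4}$ satisfies $\Delta^2u=u^2$ on all of $\mathbb R^{12}$.

A radial solution is determined by the pair $(u(0),\Delta u(0))$. Here the pair is $13440\,(1,-96)$. If $u$ is a solution, so is $\lambda^4u(\lambda r)$ for $\lambda>0$, and on data this acts by $(\xi_1,\xi_2)\mapsto(\lambda^4\xi_1,\lambda^6\xi_2)$. So the whole curve $\{13440(\lambda^4,-96\lambda^6):\lambda>0\}$ in the data plane consists of data of solutions that live for all $r$.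

What about the other data? The plane without the origin is the disjoint union of such scaling curves, and each of them crosses the unit circle exactly once. If the solution for one point of a curve breaks down at a finite radius $\rho$, then for the point scaled by $\lambda$ it breaks down at $\rho/\lambda$. So on each curve either all solutions are entire, or exactly one point has blow-up radius $1$. Let $\mathcal H$ be the set of the latter points. Seen along the scaling curves, $\mathcal H$ covers the unit circle except for the directions of entire solutions. We shall see that in this example there is one such direction, so that $\mathcal H$ is a copy of the circle minus a point, escaping to infinity on both sides of the curve above.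

Now replace $\Delta^2$ by $\Delta^m$, $u^2$ by $|u|^p$, and $12$ by an arbitrary (even non-integer) dimension. Is there still only one entire scaling curve?

## 2. Initial data, blow-up radius and the scaling projection

Let $m\in\mathbb N$, $p\in(1,\infty)$, $\mu\ge0$, and $\Delta_\mu v:=v''+\frac\mu rv'=r^{-\mu}(r^\mu v')'$ for functions of $r\ge0$. For $\mu=N-1$ this is the radial Laplacian in $\mathbb R^N$. Consider
$$\Delta_\mu^mu=|u|^p.\tag{1}$$
For $\xi\in\mathbb R^m$ let $u_\xi$ be the maximal solution with $\Delta_\mu^{i-1}u(0)=\xi_i$, $(\Delta_\mu^{i-1}u)'(0)=0$ for $i=1,\dots,m$, and let $\rho(\xi)\in(0,\infty]$ be its maximal radius of existence. The solution is **entire** if $\rho(\xi)=\infty$; for instance $\rho(0)=\infty$. Set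
$$\mathcal H=\{\xi:\rho(\xi)=1\},\qquad \mathcal O=\{\xi:(-1)^{m-i}\xi_i<0,\ i=1,\dots,m\}.$$

**Scaling.** If $u$ solves (1), so does $\lambda^{2m/(p-1)}u(\lambda r)$. On data this is $\lambda*\xi=(\lambda^{\alpha_1}\xi_1,\dots,\lambda^{\alpha_m}\xi_m)$ with
$$\alpha:=\tfrac{2m}{p-1},\qquad \alpha_i=\alpha+2(i-1),\qquad \rho(\lambda*\xi)=\rho(\xi)/\lambda.\tag{2}$$
For $\xi\ne0$ the function $\lambda\mapsto|\lambda*\xi|$ increases strictly and continuously from $0$ to $\infty$. So each orbit meets the unit sphere $S:=S^{m-1}$ in exactly one point, called $\pi(\xi)$. The map $(\lambda,\zeta)\mapsto\lambda*\zeta$ is a homeomorphism $(0,\infty)\times S\to\mathbb R^m\setminus\{0\}$: the parameter at which a strictly increasing function depending continuously on $\xi$ takes the value $1$ is itself continuous in $\xi$. In particular $\pi$ is continuous. In Section 1, $m=2$, $p=2$, $\alpha_1=4$, $\alpha_2=6$, and the entire curve lies in $\mathcal O=\{\xi_1>0>\xi_2\}$.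

**Criticality.** Equation (1) is subcritical if $\mu+1\le2m$, or if $\mu+1>2m$ and $p<\frac{\mu+1+2m}{\mu+1-2m}$. When $\mu+1>2m$ it is critical if $p=\frac{\mu+1+2m}{\mu+1-2m}$ and supercritical if $p>\frac{\mu+1+2m}{\mu+1-2m}$. Section 1 is critical: $\frac{12+4}{12-4}=2$.

**The assertion to be tested.** Suppose $m\ge3$ and (1) is critical or supercritical. Then $\mathcal H$ is an unbounded hypersurface in $\mathbb R^m$, and there is $\xi_0\in S^{m-1}\cap\mathcal O$ such that $\pi|_{\mathcal H}$ is a homeomorphism onto $S^{m-1}\setminus\{\xi_0\}$.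

The stated source of the problem is the text "Large Radial Solutions of a Polyharmonic Equation with Superlinear Growth". The assertion, as posed here, is false. Put
$$E:=\{\zeta\in S:\rho(\zeta)=\infty\}.$$

**Theorem 1.** Let $m\ge12$. There is $p_m$ such that for all $p>p_m$ outside a discrete subset of $(p_m,\infty)$ there is $\mu_0(m,p)$ with the following property. For every real $\mu\ge\mu_0$, (1) is supercritical and $E$ contains a homeomorphic copy of a closed ball of dimension $\ge2$. In particular $\pi|_{\mathcal H}$ is not a homeomorphism onto $S\setminus\{\xi_0\}$ for any $\xi_0$.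

**Theorem 2.** Let $m\ge2$, $\mu\ge0$, $p>1$.

(a) $E$ is a compact subset of $S\cap\mathcal O$. $\mathcal H$ is a closed (topological) hypersurface and $\pi|_{\mathcal H}$ is a homeomorphism onto $S\setminus E$. $\mathcal H$ is unbounded iff $E\ne\emptyset$.

(b) $E=\emptyset$ iff (1) is subcritical.

(c) If (1) is critical, $E$ is a single point; thus the asserted conclusion holds for every $m\ge2$ and real $\mu$.

(d) If $m\in\{2,3\}$ and (1) is critical or supercritical, $E$ is a single point; thus the asserted conclusion holds.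

By (a) and (b), in the critical and supercritical cases the asserted conclusion holds iff $E$ is a single point. The supercritical case for $4\le m\le11$, and for $m\ge12$ outside the parameters of Theorem 1, is not decided in these notes.

The "in particular" of Theorem 1 follows from (2). If $\zeta\in E$, every point of the orbit of $\zeta$ has $\rho=\infty$, so $\pi(\mathcal H)\cap E=\emptyset$. If $E$ has two points, $\pi(\mathcal H)$ misses both and cannot be $S\setminus\{\xi_0\}$.

**Alternating variables.** From now on $m\ge2$, $n:=\mu+1$, $D:=-\Delta_\mu$, $u_i:=\Delta_\mu^{i-1}u$ and $w_i:=-(-1)^{m-i}u_i$. Then (1) reads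
$$Dw_i=w_{i+1}\quad(1\le i<m),\qquad Dw_m=|w_1|^p,\tag{3}$$
and $\xi\in\mathcal O$ iff all $w_i(0)>0$. For $m=3$, for example, $w_1=-u$, $w_2=\Delta_\mu u$, $w_3=-\Delta_\mu^2u$. We write $w_{m+1}:=|w_1|^p$.

**Local facts.** Let $Jf(r)=\int_0^rt^{-\mu}\int_0^t\sigma^\mu f(\sigma)\,d\sigma\,dt$. Then $DJf=-f$ and
$$|Jf(r)|\le\tfrac{r^2}{2n}\sup_{(0,r]}|f|,\qquad |(Jf)'(r)|\le\tfrac rn\sup_{(0,r]}|f|.\tag{4}$$
Solutions of (3) with $w_i'(0)=0$, called *regular*, are exactly the continuous solutions of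
$$w_i=w_i(0)-Jw_{i+1},\qquad\text{and then}\qquad r^\mu w_i'=-\int_0^rt^\mu w_{i+1}\,dt.\tag{5}$$
Since $|t|^p$ is $C^1$, (4) makes (5) a contraction problem on a short interval $[0,R]$, uniformly for bounded data. From $R>0$ on, ordinary ODE theory applies. So we have existence, uniqueness and continuous dependence on $\xi$. If $\rho<\infty$, then $(u_i,u_i')_i$ is unbounded as $r\to\rho$. By continuous dependence, if $\rho(\xi)>R$ then $\rho(\xi')>R$ for $\xi'$ near $\xi$; thus $\rho$ is lower semicontinuous.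

## 3. Blow-up, positivity and decay, and the shape of $\mathcal H$

The first lemma is a quantitative blow-up criterion. It excludes entire solutions of the wrong sign, and it also gives continuity of $\rho$.

**Lemma 1.** Let $u_i(r_0)>0$, $u_i'(r_0)\ge0$ for all $i$ at some $r_0>0$, and $u_1(r_0)\ge\Lambda>0$. If $0<\eta\le r_0$ and $2^{-(\mu+1)m}\eta^{2m}\Lambda^{p-1}\ge B:=2^{2m/(p-1)}$, then $\rho\le r_0+2m\eta$.

*Proof.* We have $(r^\mu u_i')'=r^\mu u_{i+1}$ with $u_{m+1}:=|u_1|^p$. As long as all $u_i>0$, the functions $r^\mu u_i'$ are nondecreasing, so $u_i'\ge0$ and $u_i\ge u_i(r_0)>0$. Hence no $u_i$ has a first zero, and $u_i>0$, $u_i'\ge0$ for all $r\ge r_0$. Let $r\ge r_0$, $0<h\le\eta$, $t\in[r,r+h]$. Then $t\le2r$, and since $u_{i+1}$ is nondecreasing,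
$$u_i'(t)\ge t^{-\mu}\int_r^t\sigma^\mu u_{i+1}\,d\sigma\ge2^{-\mu}(t-r)u_{i+1}(r).$$
Integrating, $u_i(r+h)\ge2^{-\mu-1}h^2u_{i+1}(r)$. Chaining this for $i=1,\dots,m$ gives $u_1(r+mh)\ge2^{-(\mu+1)m}h^{2m}u_1(r)^p$. Put $h_k=\eta2^{-k}$, $r_{k+1}=r_k+mh_k$. If $u_1(r_k)\ge\Lambda B^k$, then
$$u_1(r_{k+1})\ge\big[2^{-(\mu+1)m}\eta^{2m}\Lambda^{p-1}\big]\cdot2^{-2mk}B^{k(p-1)}\cdot\Lambda B^k\ge\Lambda B^{k+1},$$
because $B^{k(p-1)}=2^{2mk}$. So $u_1(r_k)\to\infty$ while $r_k\uparrow r_0+2m\eta$, and the solution cannot exist on $[0,r_0+2m\eta]$. $\square$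

We use a simple remark below. If $\Delta_\mu g\ge c>0$ on $[r_0,\infty)$, then $r^\mu g'(r)\ge r_0^\mu g'(r_0)+c\,\frac{r^n-r_0^n}n$, so
$$g'(r)\ge\tfrac{c}{2n}\,r\ \text{ for large }r,\qquad g\to+\infty.\tag{6}$$

**Lemma 2.** If $\xi\ne0$ and $\rho(\xi)=\infty$, then all $w_i>0$ on $[0,\infty)$; in particular $\xi\in\mathcal O$.

*Proof.* By (5), $u_m$ is nondecreasing. Suppose $u_m(r_0)>0$. Then $u_m\ge c>0$ on $[r_0,\infty)$, and by (6) $u_{m-1}\to\infty$, then $u_{m-2}\to\infty$, down to $u_1$, with $u_i'>0$ eventually for $i<m$ and $u_m'\ge0$. Lemma 1 with $\eta=1$, at a point where $u_1$ is large enough, contradicts $\rho=\infty$. So $w_m=-u_m\ge0$.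

Next let $i<m$ and suppose $w_{i+1},\dots,w_m\ge0$. By (5) $w_i$ is nonincreasing. If $w_i(r_0)<0$, then $w_i\le-c<0$ on $[r_0,\infty)$. Applying (6) alternately, with signs, gives $w_{i-1}\to+\infty$, $w_{i-2}\to-\infty$, and so on. In any case (also for $i=1$) $|u_1|\ge c'>0$ for large $r$. Then $\Delta_\mu u_m\ge c'^p$ there and $u_m\to\infty$ by (6), against $w_m\ge0$. So $w_i\ge0$, and by downward induction all $w_i\ge0$, and all are nonincreasing.

If $w_i(r_0)=0$ for some $r_0\ge0$, then $w_i=0$ on $[r_0,\infty)$, so $w_{i+1}=Dw_i=0$ on $(r_0,\infty)$ (for $i=m$ this says $w_1=0$). Going around the cycle, all components vanish on $(r_0,\infty)$. By uniqueness $w\equiv0$, contradicting $\xi\ne0$. $\square$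

**Lemma 3.** For $w$ as in Lemma 2 there is $C$ with $w_i(r)\le Cr^{-\alpha_i}$ for $r\ge1$, and $r|w_i'(r)|\le2^\mu w_i(r)$ for $r>0$.

*Proof.* All $w_i$ are nonincreasing, so (5) gives $-w_i'(r)\ge\frac rnw_{i+1}(r)$ and
$$w_i(r)\ge\int_r^{2r}|w_i'|\ge\frac{3r^2}{2n}w_{i+1}(2r).\tag{7}$$
Chaining, $w_1(r)\ge c\,r^{2m}w_1(2^mr)^p$. Let $y=r^\alpha w_1$. Since $\alpha p-2m=\alpha$, this says $y(2^mr)^p\le C_1y(r)$. With $M=C_1^{1/(p-1)}$: if $y(r)\le M$ then $y(2^mr)\le(C_1M)^{1/p}=M$; if $y(r)>M$ then $C_1<y(r)^{p-1}$ and $y(2^mr)<y(r)$. So $y\le\max\{\sup_{[1,2^m]}y,M\}$ on $[1,\infty)$. The bounds for $i\ge2$ follow from (7), read as $w_{i+1}(2r)\le\frac{2n}3r^{-2}w_i(r)$, and from boundedness on $[1,2]$. Finally $r^\mu|w_i'|$ is nondecreasing, so $|w_i'(t)|\ge2^{-\mu}|w_i'(r)|$ on $[r,2r]$ and $w_i(r)\ge\int_r^{2r}|w_i'|\ge2^{-\mu}r|w_i'(r)|$. $\square$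

**Proof of Theorem 2(a), step 1: $\rho:\mathbb R^m\to(0,\infty]$ is continuous.** This step turns the blow-up criterion into upper semicontinuity. Only points with $\rho_0=\rho(\xi)<\infty$ need an argument. If $u_1$ were bounded on $[0,\rho_0)$, then by the integrated equations $u_m,u_{m-1},\dots$ and all $u_i'$ would be bounded, which is impossible. So $u_1$ is unbounded. If $u_m$, which is nondecreasing, were bounded above, it would be bounded, hence so would be $u_{m-1},\dots,u_1$. Thus $u_m\to+\infty$, and $u_m'>0$ eventually because $r^\mu u_m'$ is nondecreasing. Suppose $u_{i+1}\to+\infty$ with $1\le i<m$. Then $r^\mu u_i'$ is eventually strictly increasing, hence eventually of one sign and bounded below. So $u_i$ is eventually monotone and bounded below. A finite limit would make $u_i,\dots,u_1$ bounded. Hence $u_i\to+\infty$ and $u_i'>0$ eventually.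

Given $\epsilon>0$, choose $\eta\in(0,\rho_0/2)$ with $2m\eta<\epsilon$, then $\Lambda$ as in Lemma 1, then $r_0\in(\eta,\rho_0)$ with $u_i(r_0)>0$, $u_i'(r_0)>0$ for all $i$ and $u_1(r_0)>\Lambda$. These strict inequalities persist for data $\xi'$ near $\xi$, and Lemma 1 gives $\rho(\xi')\le r_0+2m\eta<\rho_0+\epsilon$.

**Step 2: the graph description.** By step 1, $E=S\cap\rho^{-1}(\infty)$ is compact, and $E\subset\mathcal O$ by Lemma 2. Define $\Phi:S\setminus E\to\mathcal H$, $\Phi(\zeta)=\rho(\zeta)*\zeta$; it is continuous, with values in $\mathcal H$ by (2). We have $\pi\Phi(\zeta)=\zeta$. If $\eta\in\mathcal H$ and $\pi(\eta)=\lambda*\eta$, then $\rho(\pi(\eta))=1/\lambda$ and $\Phi(\pi(\eta))=\eta$. So $\pi|_{\mathcal H}$ is a homeomorphism onto $S\setminus E$ with inverse $\Phi$. In the coordinates $(0,\infty)\times S\cong\mathbb R^m\setminus\{0\}$, $\mathcal H$ is the graph of the continuous function $\rho$ over the open set $S\setminus E$, hence a topological hypersurface. It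 is closed, being $\rho^{-1}(1)$.

**Step 3: unboundedness.** If $E=\emptyset$, then $\mathcal H=\Phi(S)$ is compact. If $E\ne\emptyset$, then $E\ne S$ because $E\subset\mathcal O$. As $S$ is connected and $E$ is closed, $E$ is not open in $S$, so there are $\zeta_k\in S\setminus E$ with $\zeta_k\to\zeta\in E$. Then $\rho(\zeta_k)\to\infty$, and $|\lambda*\zeta_k|\ge\lambda^{\alpha}$ for $\lambda\ge1$, so $\Phi(\zeta_k)$ is unbounded. $\blacksquare$

## 4. Comparing two entire solutions: $m=2$, and the obstruction at $m=3$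

So everything depends on how many entire orbits there are. The natural approach is to compare two entire solutions. Let (1) be critical or supercritical, so $n>2m$, and let $v,w$ be nonzero entire solutions in the variables (3), hence positive, scaled so that $v_1(0)=w_1(0)$. Put $d_i=v_i-w_i$. Then
$$Dd_i=d_{i+1}\ (i<m),\quad Dd_m=a\,d_1,\quad d_1(0)=0,\quad d_i\to0\ (r\to\infty),\tag{8}$$
with $a=\int_0^1p(\tau v_1+(1-\tau)w_1)^{p-1}d\tau>0$ continuous on $[0,\infty)$. If always $d\equiv0$, then all nonzero entire solutions lie on one orbit.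

**Uniqueness for $m=2$.** Suppose $d\not\equiv0$. Then $d_2(0)\ne0$, since otherwise $v,w$ have the same data. By symmetry let $d_2(0)<0$. From $r^\mu d_1'=-\int_0^rt^\mu d_2$ we get $d_1'>0$ and $d_1>0$ near $0^+$. As long as $d_1>0$, $r^\mu d_2'=-\int_0^rt^\mu a\,d_1<0$, so $d_2<d_2(0)<0$ and $d_1$ keeps increasing. So $d_1$ is positive and increasing forever, contradicting $d_1\to0$. Thus for $m=2$ the set $E$ has at most one point.

For $m=3$ the system is $Dd_1=d_2$, $Dd_2=d_3$, $Dd_3=a\,d_1$, and $D$ reverses signs: a positive right side pushes the unknown down. Start with $d_2(0)<0$, so that $d_1>0$. To keep $d_1$ growing we want $d_2$ to stay negative, and for this we want $d_3\ge0$. But $d_1>0$ makes $d_3$ decrease. Once $d_3$ has become negative, (8) pushes $d_2$ up, nothing in the signs prevents $d_2$ from becoming positive, and then $d_1$ may turn around. The loop that was self-reinforcing for $m=2$ counteracts itself for $m=3$. For even $m\ge4$ a self-reinforcing sign pattern $d_1>0,d_2<0,d_3>0,\dots$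 exists, but the one normalization $d_1(0)=0$ does not put us into it. The real issue is whether the linear problem $D^md_1=a\,d_1$ has oscillating solutions that decay.

## 5. The limit $\mu\to\infty$ and a polynomial equation

This section explains where to look for many entire solutions; the proof follows in Sections 6–9. Put $s=\frac{r^2}{2\mu}$. Since $\frac d{dr}=\frac r\mu\partial_s$,
$$\Delta_\mu=\frac{2s}\mu\,\partial_s^2+\Big(1+\frac1\mu\Big)\partial_s ,$$
which formally tends to $\partial_s$ as $\mu\to\infty$. The limit of $D^mw=|w|^p$ is $(-\partial_s)^mw=|w|^p$, which can be solved by hand. Let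
$$Q(z)=z(z+1)\cdots(z+m-1),\qquad (-\partial_s)^m(1+s)^{-z}=Q(z)(1+s)^{-z-m}.\tag{9}$$
With $\kappa:=\frac m{p-1}$, that is, $p=1+\frac m\kappa$ and $\kappa p=\kappa+m$, the function $w_0=c(1+s)^{-\kappa}$ is a solution if $c^{p-1}=Q(\kappa)$. The linearized equation at $w_0$ is
$$(-\partial_s)^m\varphi=q\,(1+s)^{-m}\varphi,\qquad q:=pQ(\kappa)=\tfrac{\kappa+m}\kappa Q(\kappa)=Q(\kappa+1),\tag{10}$$
and $(1+s)^{-z}$ solves it iff $Q(z)=q$. A perturbation of $w_0$ that decays faster than $w_0$ belongs to a root with $\operatorname{Re}z>\kappa$. Let $K$ be the number of these roots, with multiplicity.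

One such root is always there: $z=\kappa+1$. It comes from scaling, because $w_0$ scales to $c(s_0+s)^{-\kappa}$ and differentiation in $s_0$ produces $(1+s)^{-\kappa-1}$. On $(0,\infty)$ the function $Q$ is strictly increasing with $Q'>0$, so there is no other real root $>\kappa$, and $K$ is odd. For $m=2$ and $m=3$,
$$Q(z)-q=(z-\kappa-1)(z+\kappa+2),\qquad Q(z)-q=(z-\kappa-1)\big(z^2+(\kappa+4)z+(\kappa+2)(\kappa+3)\big).$$
In the second case the remaining roots have sum $-(\kappa+4)<0$ and positive product, hence negative real parts. So $K=1$ for $m=2,3$: only scaling. If a complex pair passes to the right of the line $\operatorname{Re}z=\kappa$, then $K\ge3$. After fixing the scaling there are then $K-1\ge2$ directions of decaying perturbations, which should survive for large finite $\mu$. This is what happens for $m\ge12$ and small $\kappa$.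

## 6. Roots of $Q(z)=Q(\kappa+1)$ to the right of $\operatorname{Re}z=\kappa$

For $\kappa>0$, $\tau\ge0$ let $\Theta_\kappa(\tau)=\sum_{j=0}^{m-1}\arctan\frac\tau{\kappa+j}$, so that $Q(\kappa+i\tau)=|Q(\kappa+i\tau)|e^{i\Theta_\kappa(\tau)}$ and $|Q(\kappa+i\tau)|^2=\prod_j((\kappa+j)^2+\tau^2)$. Both $|Q(\kappa+i\tau)|$ and $\Theta_\kappa(\tau)$ are strictly increasing in $\tau$. Since $Q(\kappa)<Q(\kappa+1)$, there is a unique $\tau^*(\kappa)>0$ with $|Q(\kappa+i\tau^*)|=Q(\kappa+1)$. Put $\vartheta(\kappa)=\Theta_\kappa(\tau^*(\kappa))$. By the implicit function theorem $\tau^*$ and $\vartheta$ are real-analytic on $(0,\infty)$.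

**Lemma 4.** If $m\ge12$, then $\vartheta(\kappa)>2\pi$ for all small $\kappa>0$.

*Proof.* We test $\tau=2$. As $\kappa\to0$, $|Q(\kappa+2i)|^2\to\prod_{j=0}^{m-1}(j^2+4)=((m-1)!)^2\cdot4\prod_{j=1}^{m-1}(1+\frac4{j^2})$ and $Q(\kappa+1)\to m!$. We show $4\prod_{j=1}^{m-1}(1+\frac4{j^2})<m^2$. For $m=12$,
$$\prod_{j=1}^{11}\Big(1+\frac4{j^2}\Big)=5\cdot2\cdot\tfrac{13}9\cdot\tfrac54\cdot\tfrac{29}{25}\cdot\tfrac{10}9\cdot\tfrac{53}{49}\cdot\tfrac{17}{16}\cdot\tfrac{85}{81}\cdot\tfrac{26}{25}\cdot\tfrac{125}{121}<31<36 .$$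
Passing from $m$ to $m+1$ multiplies the left side by $1+\frac4{m^2}$ and the right side by $1+\frac2m+\frac1{m^2}\ge1+\frac4{m^2}$. Hence $|Q(\kappa+2i)|<Q(\kappa+1)$, that is, $\tau^*(\kappa)>2$, for small $\kappa$.

Next, $\Theta_\kappa(2)\to\frac\pi2+\sum_{j=1}^{m-1}\arctan\frac2j$, and we show $\sum_{j=1}^{11}\arctan\frac2j>\frac{3\pi}2$ by the addition formula.

* $j=1,4$: $\arctan2+\arctan\frac12=\frac\pi2$. $j=2$: $\frac\pi4$. $j=3,10$: $\arctan\frac23+\arctan\frac15=\frac\pi4$. Together these give $\pi$.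
* $j=5,6$: $\arctan\frac25+\arctan\frac13=\arctan\frac{11}{13}$. $j=7,8$: $\arctan\frac27+\arctan\frac14=\arctan\frac{15}{26}$. These four sum to $\arctan\frac{481}{173}$.
* $j=9,11$: $\arctan\frac29+\arctan\frac2{11}=\arctan\frac8{19}$.

For $x,y>0$ with $xy>1$ one has $\arctan x+\arctan y>\frac\pi2$, and $\frac{481}{173}\cdot\frac8{19}=\frac{3848}{3287}>1$. So the last six terms sum to more than $\frac\pi2$, and the total exceeds $\frac{3\pi}2$. Thus $\vartheta(\kappa)>\Theta_\kappa(2)>2\pi$ for small $\kappa$. $\square$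

**Lemma 5.** $\{\kappa>0:\vartheta(\kappa)\in2\pi\mathbb Z\}$ is closed and discrete in $(0,\infty)$.

*Proof.* It suffices that the analytic function $\vartheta$ is not constant, for then each level set is closed and discrete, and only finitely many levels matter because $\vartheta<\frac{m\pi}2$. From the definition of $\tau^*$,
$$\frac m2\log\Big(1+\frac{\tau^{*2}}{(\kappa+m)^2}\Big)\le\frac12\sum_{j=0}^{m-1}\log\Big(1+\frac{\tau^{*2}}{(\kappa+j)^2}\Big)=\log\frac{Q(\kappa+1)}{Q(\kappa)}=\log\Big(1+\frac m\kappa\Big)\to0$$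
as $\kappa\to\infty$. So $\tau^*/\kappa\to0$ and $0<\vartheta(\kappa)\le m\tau^*/\kappa\to0$. A positive function tending to $0$ is not constant. $\square$

**Lemma 6.** If $\vartheta(\kappa)>2\pi$ and $\vartheta(\kappa)\notin2\pi\mathbb Z$, then $Q(z)=q$, $q=Q(\kappa+1)$, has no root with $\operatorname{Re}z=\kappa$, and $K\ge3$ roots with $\operatorname{Re}z>\kappa$, counted with multiplicity.

*Proof.* A root on the line is $\kappa\pm i\tau$ with $|Q|=q$, so $\tau=\tau^*$, and the phase must be a multiple of $2\pi$: $\vartheta(\kappa)\in2\pi\mathbb Z$, which is excluded.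

To count, let $q'$ increase from $0$ to $q$, and let $\nu(q')$ be the number of roots of $Q(z)=q'$ with $\operatorname{Re}z>\kappa$. The roots of $Q$ are $0,-1,\dots,-(m-1)$, so $\nu(0)=0$. The roots stay bounded and move continuously, so $\nu$ is locally constant except at values $q'$ with roots on the line. Those roots are exactly $z=\kappa$, for $q'=Q(\kappa)<q$, and $z=\kappa\pm i\tau_k$ with $\Theta_\kappa(\tau_k)=2\pi k$, $k\ge1$, for $q'=|Q(\kappa+i\tau_k)|$. At such a root $\frac{Q'(z)}{Q(z)}=\sum_j\frac1{z+j}$ has positive real part, so the root is simple, and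
$$\frac{dz}{dq'}=\frac1{Q'(z)}=\Big(q'\sum_j\frac1{z+j}\Big)^{-1}$$
has positive real part. Each such root crosses from left to right. So $\nu$ is nondecreasing and increases by the number of crossing roots. As $\vartheta(\kappa)>2\pi$, $\tau_1$ exists, $\tau_1<\tau^*$, and $|Q(\kappa+i\tau_1)|<q$. So the crossings at $\kappa$ and at $\kappa\pm i\tau_1$ happen before $q$, and $K=\nu(q)\ge1+2=3$. $\square$

For $m\ge12$ fix $\kappa>0$ as in Lemma 6. By Lemmas 4 and 5 this allows all small $\kappa$ outside a discrete set, that is, all $p=1+\frac m\kappa>p_m$, for suitable $p_m$, outside a discrete subset of $(p_m,\infty)$.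

## 7. The inverse of $-\Delta_\mu$ for large $\mu$

The purpose is to write entire solutions as fixed points in a space where the limit $\mu\to\infty$ is a limit in operator norm. Let $\mu=1/\varepsilon$, $s=\frac{r^2}{2\mu}$, and for $\sigma>0$ let
$$X_\sigma=\{f\in C[0,\infty):\ \|f\|_\sigma=\sup_{s\ge0}(1+s)^\sigma|f(s)|<\infty\},$$
a Banach space of real functions of $s$. Put $b=\frac{\mu+1}2=\frac{1+\varepsilon}{2\varepsilon}$ and
$$G_0f(s)=\int_s^\infty f,\qquad A_\varepsilon f(s)=\frac1{2\varepsilon}\int_0^1\theta^{b-1}f(s\theta)\,d\theta,\qquad G_\varepsilon=G_0A_\varepsilon .$$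
Then $\|G_0\|_{X_{\sigma+1}\to X_\sigma}\le\frac1\sigma$. Since $1+s\theta\ge\theta(1+s)$, we have $(1+s\theta)^{-\sigma}\le\theta^{-\sigma}(1+s)^{-\sigma}$, and $A_\varepsilon$ is bounded on $X_\sigma$ for $2\varepsilon\sigma<1$ (continuity of $A_\varepsilon f$ is dominated convergence). Below, $\sigma$ takes finitely many values and $\varepsilon$ is small.

**Step 1: $G_\varepsilon$ inverts $-\Delta_\mu$.** Let $w=G_\varepsilon f$ and $g=A_\varepsilon f$. Then $w_s=-g$ and $s^bg=\frac1{2\varepsilon}\int_0^s\sigma^{b-1}f\,d\sigma$. Substitute $\sigma=\frac{t^2}{2\mu}$: since $2b-1=\mu$, $\sigma^{b-1}d\sigma=(2\mu)^{1-b}\mu^{-1}t^\mu dt$, while $s^b=(2\mu)^{-b}r^{\mu+1}$ and $\frac1{2\varepsilon}=\frac\mu2$. So $r^{\mu+1}g=\mu\int_0^rt^\mu f\,dt$. As $\frac{dw}{dr}=\frac r\mu w_s=-\frac r\mu g$,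
$$r^\mu\frac{dw}{dr}=-\int_0^rt^\mu f\,dt,\qquad\text{i.e. }-\Delta_\mu w=f,\ w'(0)=0.$$

**Step 2: norm convergence.** Let $f\in X_{\sigma+1}$, $F=G_0f$. By Fubini $G_\varepsilon f(s)=\frac1{2\varepsilon}\int_0^1\theta^{b-2}F(s\theta)\,d\theta$, and $\frac1{2\varepsilon}\int_0^1\theta^{b-2}d\theta=\frac1{2\varepsilon(b-1)}=\frac1{1-\varepsilon}$. Moreover
$$|F(s\theta)-F(s)|\le\|f\|_{\sigma+1}(1+s\theta)^{-\sigma}\int_{s\theta}^s\frac{dt}{1+t}\le\|f\|_{\sigma+1}\,\theta^{-\sigma}(1+s)^{-\sigma}\ln\tfrac1\theta .$$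
With $\int_0^1\theta^{b-2-\sigma}\ln\frac1\theta\,d\theta=(b-1-\sigma)^{-2}$ and $b-1-\sigma=\frac{1-\varepsilon-2\varepsilon\sigma}{2\varepsilon}$ we get
$$\Big\|G_\varepsilon f-\frac F{1-\varepsilon}\Big\|_\sigma\le\frac{2\varepsilon}{(1-\varepsilon-2\varepsilon\sigma)^2}\|f\|_{\sigma+1}.$$
Hence $\|G_\varepsilon-G_0\|_{X_{\sigma+1}\to X_\sigma}=O(\varepsilon)$. Writing $G_\varepsilon^m-G_0^m=\sum_{i=0}^{m-1}G_\varepsilon^i(G_\varepsilon-G_0)G_0^{m-1-i}$ along the chain $X_{\kappa+m}\to X_{\kappa+m-1}\to\dots\to X_\kappa$,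
$$\|G_\varepsilon^m-G_0^m\|_{X_{\kappa+m}\to X_\kappa}\to0\qquad(\varepsilon\to0).\tag{11}$$

**Step 3: the fixed-point equation.** The map $\mathcal N(w)=|w|^p$ is $C^1$ from $X_\kappa$ to $X_{\kappa+m}$ with $\mathcal N'(w)\varphi=p|w|^{p-2}w\varphi$. Indeed $\kappa p=\kappa+m$ gives $(1+s)^{\kappa+m}|w|^p=|(1+s)^\kappa w|^p$. So, after removing weights, $\mathcal N$ is composition with the $C^1$ function $|t|^p$ on bounded continuous functions. That is $C^1$, because the derivative of $|t|^p$ is uniformly continuous on bounded intervals. If $w\in X_\kappa$ satisfies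
$$w=G_\varepsilon^m\mathcal N(w),\tag{12}$$
then by step 1 the functions $w_i:=G_\varepsilon^{m+1-i}\mathcal N(w)$ form a regular solution of (3) on $[0,\infty)$ with $w_1=w$, and $u=(-1)^mw$ is an entire solution of (1).

## 8. The linearization at $w_0=c(1+s)^{-\kappa}$

Since $G_0(1+s)^{-\sigma-1}=\frac1\sigma(1+s)^{-\sigma}$, $w_0=c(1+s)^{-\kappa}$ with $c>0$, $c^{p-1}=Q(\kappa)$, solves $w_0=G_0^m\mathcal N(w_0)$. Since $pw_0^{p-1}=pQ(\kappa)(1+s)^{-\kappa(p-1)}=q(1+s)^{-m}$, the linearization is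
$$\mathcal L\varphi=\varphi-qG_0^m\big((1+s)^{-m}\varphi\big)\quad\text{on }X_\kappa .$$

**Lemma 7.** $\mathcal L:X_\kappa\to X_\kappa$ is onto, $\dim\ker\mathcal L=K\ge3$, and $(1+s)^{-\kappa-1}\in\ker\mathcal L$.

*Proof.* The variable $x=\ln(1+s)\in[0,\infty)$ makes the problem one with constant coefficients. Since $(1+s)\partial_s=\partial_x$, we have $(1+s)^m\partial_s^m=\prod_{j=0}^{m-1}(\partial_x-j)$, and conjugation by $e^{-\kappa x}$ replaces $\partial_x$ by $\partial_x-\kappa$, so
$$(1+s)^m(-\partial_s)^m(e^{-\kappa x}\eta)=e^{-\kappa x}Q(\kappa-\partial_x)\eta .$$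
Put $R(\lambda)=Q(\kappa-\lambda)-q$. By Lemma 6, $R$ has no zeros on $i\mathbb R$ and exactly $K$ zeros, with multiplicity, with $\operatorname{Re}\lambda<0$.

**Step 1: bounded solvability.** For every bounded continuous $h$ on $[0,\infty)$ the equation $R(\partial_x)\eta=h$ has a solution $\eta\in C^m[0,\infty)$ bounded together with its derivatives up to order $m$. Write $R(\partial_x)=(-1)^m\prod_{l=1}^m(\partial_x-\lambda_l)$, put $\eta_{m+1}=(-1)^mh$, and solve $(\partial_x-\lambda_l)\eta_l=\eta_{l+1}$ for $l=m,\dots,1$ by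
$$\eta_l(x)=\int_0^xe^{\lambda_l(x-t)}\eta_{l+1}(t)\,dt\ (\operatorname{Re}\lambda_l<0),\qquad\eta_l(x)=-\int_x^\infty e^{\lambda_l(x-t)}\eta_{l+1}(t)\,dt\ (\operatorname{Re}\lambda_l>0).$$
All $\eta_l$ are bounded, and the derivatives of $\eta=\eta_1$ up to order $m$ are constant-coefficient combinations of $\eta_1,\dots,\eta_{m+1}$. As $R$ has real coefficients, take real parts.

**Step 2: onto.** Given $g=e^{-\kappa x}\gamma\in X_\kappa$, solve as in step 1 with $h=q\gamma$, and put $\chi=e^{-\kappa x}\eta$. Then $Q(\kappa-\partial_x)\eta=q(\eta+\gamma)$, that is, $(-\partial_s)^m\chi=q(1+s)^{-m}(\chi+g)=:k\in X_{\kappa+m}$. Also $(-\partial_s)^mG_0^mk=k$. So $\chi-G_0^mk$ is a polynomial in $s$ of degree $<m$, and it tends to $0$ as $s\to\infty$; hence $\chi=G_0^mk$. Then $\varphi=g+\chi\in X_\kappa$ satisfies $\mathcal L\varphi=g+\chi-G_0^mk=g$.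

**Step 3: kernel.** If $\varphi\in\ker\mathcal L$, then $\varphi\in C^m$ and $\eta=e^{\kappa x}\varphi$ is a bounded solution of $R(\partial_x)\eta=0$. Conversely, for a bounded solution $\eta$, step 2 with $g=0$ shows $e^{-\kappa x}\eta\in\ker\mathcal L$. Solutions of $R(\partial_x)\eta=0$ are sums of terms $P(x)e^{\lambda x}$. If exponents with $\operatorname{Re}\lambda>0$ are present, the leading part is $x^ke^{ax}$, $a>0$, times a nonzero trigonometric sum, which does not tend to $0$ because its mean square is positive, so the solution is unbounded. Hence the bounded solutions are those built from the zeros with $\operatorname{Re}\lambda<0$, and they decay exponentially. They form a space of complex dimension $K$, invariant under conjugation, so the real ones have real dimension $K$. Finally $\lambda=-1$ is a zero of $R$ (it corresponds to $z=\kappa+1$), which gives $(1+s)^{-\kappa-1}\in\ker\mathcal L$. $\square$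

## 9. A ball of entire solutions for large finite $\mu$

We now prove Theorem 1. Since $\mathcal L$ is onto but far from injective, we use the contraction principle with the kernel as parameter space, after fixing $w(0)$ in order to remove scaling.

**Step 1: the normalized equation.** For small $\varepsilon\ge0$ let
$$\Psi_\varepsilon(w)=\big(w-G_\varepsilon^m\mathcal N(w),\ w(0)-c\big)\in X_\kappa\times\mathbb R,$$
a $C^1$ map with $\Psi_0(w_0)=0$. Let $T:=D\Psi_0(w_0)=(\mathcal L,\mathrm{ev}_0)$, where $\mathrm{ev}_0\varphi=\varphi(0)$. $T$ is onto: given $(g,t)$, solve $\mathcal L\varphi=g$ and add a multiple of $(1+s)^{-\kappa-1}$, whose value at $0$ is $1$, to get $\varphi(0)=t$. The kernel $Z$ of $T$ is the kernel of $\mathrm{ev}_0$ on $\ker\mathcal L$, on which $\mathrm{ev}_0\ne0$, so $\dim Z=K-1\ge2$. Write $X_\kappa=Z\oplus Y$ with $Y$ closed. Then $T|_Y$ is a bounded bijection onto $X_\kappa\times\mathbb R$; let $\mathcal S:X_\kappa\times\mathbb R\to Y$ be its inverse, bounded by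 the bounded inverse theorem.

**Step 2: constants.** By (11) and the continuity of $\mathcal N'$, $\|D\Psi_\varepsilon(w)-T\|\to0$ as $(\varepsilon,w)\to(0,w_0)$, and $\Psi_\varepsilon(w_0)\to0$. Choose $\eta,\varepsilon_1>0$ with $\|D\Psi_\varepsilon(w)-T\|\le\frac1{2\|\mathcal S\|}$ for $\|w-w_0\|_\kappa\le2\eta$, $\varepsilon\le\varepsilon_1$. Then $\|D\Psi_\varepsilon(w)\|\le M$ there for some $M$. Decreasing $\varepsilon_1$ and choosing $\delta\in(0,\eta]$ small, we have $\|\mathcal S\|(\|\Psi_\varepsilon(w_0)\|+M\delta)\le\frac\eta2$ for $\varepsilon\le\varepsilon_1$.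

**Step 3: one solution for each kernel direction.** For $k\in Z$, $\|k\|\le\delta$, $0<\varepsilon\le\varepsilon_1$, consider on $\{y\in Y:\|y\|\le\eta\}$ the map
$$F_k(y)=y-\mathcal S\,\Psi_\varepsilon(w_0+k+y)\in Y.$$
Since $\mathcal ST|_Y=\mathrm{id}_Y$, $DF_k(y)=\mathcal S\big(T-D\Psi_\varepsilon(w_0+k+y)\big)|_Y$ has norm $\le\frac12$, and $\|F_k(0)\|\le\|\mathcal S\|(\|\Psi_\varepsilon(w_0)\|+M\|k\|)\le\frac\eta2$. So $F_k$ is a $\frac12$-contraction of this ball into itself. Let $y(k)$ be its fixed point. Then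
$$\|y(k)-y(k')\|\le2\|F_k(y(k'))-F_{k'}(y(k'))\|\le2\|\mathcal S\|M\|k-k'\|,$$
so $y(k)$ is continuous in $k$. Since $\mathcal S$ is injective, $w^{(k)}=w_0+k+y(k)$ satisfies $\Psi_\varepsilon(w^{(k)})=0$: it solves (12), and $w^{(k)}(0)=c$. The map $k\mapsto w^{(k)}$ is injective, because $k$ is the $Z$-component of $w^{(k)}-w_0$.

**Step 4: different scaling orbits.** Let $\xi(k)$ be the data of the entire solution $(-1)^mw^{(k)}$ of (1) with $\mu=1/\varepsilon$. Its components $\xi_i(k)=(-1)^{m+i-1}\big(G_\varepsilon^{m+1-i}\mathcal N(w^{(k)})\big)(0)$ are continuous in $k$, and $k\mapsto\xi(k)$ is injective since data determine the solution. Also $|\xi_1(k)|=c>0$ for all $k$. If $\xi(k')=\lambda*\xi(k)$, then $\lambda^{\alpha_1}=1$, so $\lambda=1$ and $k=k'$. Hence $k\mapsto\pi(\xi(k))\in E$ is continuous and injective on a closed ball of dimension $K-1\ge2$. The ball being compact, this is an embedding.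

**Step 5: parameters.** With $p$ fixed and $\mu\to\infty$, $\frac{\mu+1+2m}{\mu+1-2m}\to1<p$. So (1) is supercritical for all real $\mu\ge\mu_0$, with $\mu_0\ge1/\varepsilon_1$ large enough. This proves Theorem 1. $\blacksquare$

The assertion of Section 2 is thereby disproved. The remaining sections prove what is true in general: (b), then (d) for $m=3$, then (c).

## 10. Existence of entire solutions: the Pohozaev identity

Let $w$ be a regular solution of (3) on $[0,R]$ with $w_i>0$ on $[0,R)$, and let $I_i=\int_0^Rr^\mu w_{m+1-i}w_{i+1}$ for $1\le i\le m$; recall $w_{m+1}=w_1^p$.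

**Step 1: the identity.** It ties $\int r^\mu w_1^{p+1}$ to boundary terms. For $f=w_i$, $g=w_{m+1-i}$ we have $r^{\mu+1}(f'Dg+g'Df)=-r^{1-\mu}(r^{2\mu}f'g')'$. Integrating by parts,
$$\int_0^Rr^n(f'Dg+g'Df)=-R^nf'(R)g'(R)-(n-2)\int_0^Rr^\mu f'g'.\tag{13}$$
Sum over $i=1,\dots,m$. By the symmetry $i\to m+1-i$ the left side is $2\sum_{i=1}^m\int r^nw_{m+1-i}'w_{i+1}$. The term $i=m$ equals $\frac2{p+1}\int r^n(w_1^{p+1})'$. In the terms $i\le m-1$ the reindexing $i\to m-i$ turns $w_{m+1-i}'w_{i+1}$ into $w_{i+1}'w_{m+1-i}$, so their sum is $\sum_{i=1}^{m-1}\int r^n(w_{m+1-i}w_{i+1})'$. Integrating by parts once more, the left side is $-n\sum_{i=1}^{m-1}I_i-\frac{2n}{p+1}I_m$ plus boundary terms. On the right, using (5),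
$$\int_0^Rr^\mu w_i'w_{m+1-i}'=R^\mu w_i'w_{m+1-i}(R)+I_i\ (1\le i\le m),$$
and for $2\le i\le m$ the same integral equals $R^\mu w_iw_{m+1-i}'(R)+I_{i-1}$. So all $I_i$ equal $I_m=\int_0^Rr^\mu w_1^{p+1}$ up to boundary terms. Since $-n(m-1)-\frac{2n}{p+1}+(n-2)m=n-2m-\frac{2n}{p+1}$,
$$\Big[n-2m-\frac{2n}{p+1}\Big]\int_0^Rr^\mu w_1^{p+1}=\mathcal B(R),\tag{14}$$
where $\mathcal B(R)=-R^n\sum_iw_i'w_{m+1-i}'(R)$ plus a linear combination of the terms $R^\mu w_i'w_{m+1-i}$ $(1\le i\le m)$, $R^nw_{m+1-i}w_{i+1}$ $(1\le i\le m-1)$ and $R^nw_1^{p+1}$ at $R$. The bracket is negative exactly in the subcritical case: for $n\le2m$ clearly, and for $n>2m$ because $n-2m<\frac{2n}{p+1}$ means $p<\frac{n+2m}{n-2m}$.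

**Step 2: subcritical implies $E=\emptyset$.** For a nonzero entire solution, Lemmas 2 and 3 give $\mathcal B(R)=O(R^{n-2m-2\alpha})$: use $\alpha_i+\alpha_{m+1-i}=2\alpha+2m-2$, $\alpha_{m+1-i}+\alpha_{i+1}=2\alpha+2m$, and $\alpha(p+1)=2\alpha+2m$. Subcriticality gives $2\alpha>n-2m$ (for $n>2m$, because $p-1<\frac{4m}{n-2m}$). So $\mathcal B(R)\to0$. But the left side of (14) is negative and nonincreasing in $R$, a contradiction.

**Step 3: no simultaneous first zero.** Let (1) be critical or supercritical, so the bracket is $\ge0$. If $w_i>0$ on $[0,R)$ and $w_i(R)=0$ for all $i$, then $w_i'(R)<0$ by (5), and $\mathcal B(R)=-R^n\sum_iw_i'w_{m+1-i}'(R)<0$, contradicting (14). So the components cannot all vanish simultaneously at a first zero $R>0$.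

**Step 4: a retraction.** Suppose there is no nonzero entire solution. Let $\Sigma=\{\eta\in\mathbb R^m:\eta_i\ge0,\ \sum\eta_i=1\}$ and let $w(\cdot;\eta)$ solve (3) with $w_i(0)=\eta_i$. While all $w_i>0$ they are nonincreasing, hence bounded, and so are the $w_i'$ on bounded intervals; the solution continues. So for $\eta$ in the interior of $\Sigma$ there is a first $r_\eta>0$ with some $w_i(r_\eta)=0$. Put $r_\eta=0$ on $\partial\Sigma$.

The function $r_\eta$ is continuous. At an interior $\eta$ the vanishing component has $w_i'(r_\eta)=-r_\eta^{-\mu}\int_0^{r_\eta}t^\mu w_{i+1}<0$. So it is negative just after $r_\eta$, also for nearby data, while on $[0,r_\eta-\delta]$ all components stay positive for nearby data. At $\eta\in\partial\Sigma$ some $\eta_j$ vanish and not all do, so there is $i$ with $\eta_i=0$ and $\eta_{i+1}>0$, cyclically with $\eta_{m+1}:=\eta_1^p$. Then $w_i(\delta;\eta)<0$ for small $\delta>0$, and $r_{\eta'}\le\delta$ for $\eta'$ near $\eta$.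

Hence $\psi(\eta)=w(r_\eta;\eta)\in\partial\mathbb R^m_+$ is continuous, $\psi=\mathrm{id}$ on $\partial\Sigma$, and $\psi\ne0$ by step 3. So $\psi/\sum_i\psi_i$ is a retraction of the simplex $\Sigma$ onto $\partial\Sigma$, which the no-retraction theorem forbids. Hence $E\ne\emptyset$, and (b) is proved. $\blacksquare$

With Section 4 this proves (d) for $m=2$.

## 11. Sign changes of the difference, and a factorization of $\Delta_\mu^m$

Return to (8) with $n>2m$. If $d_1\equiv0$ then $d\equiv0$. Suppose $d\not\equiv0$. Then the zeros of $d_1$ in $(0,\infty)$ are isolated: at an accumulation point all derivatives of $d_1$ up to order $2m-1$ vanish by Rolle, hence all $d_i,d_i'$ vanish there, and $d\equiv0$ by linear uniqueness. Also $d_1\ne0$ near $r=0^+$. Indeed, some datum $d_{j+1}(0)$, $1\le j\le m-1$, is nonzero, since otherwise $v,w$ have the same data. For the first such $j$, integrating (8) repeatedly gives $d_1\sim\mathrm{const}\cdot r^{2j}$ with a nonzero constant.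

**Lemma 8.** If $d_1$ has finitely many sign changes on $(0,\infty)$, then $d\equiv0$.

*Proof.* Rolle's theorem is used twice per application of $D$. Let $\operatorname{sc}(f)\in\{0,1,\dots,\infty\}$ be the number of sign changes of $f$ on $(0,\infty)$. Suppose $d_i$ alternates in sign at $r_0<\dots<r_k$, with signs $\sigma_0,\dots,\sigma_k$. On $(r_{j-1},r_j)$ there is a point where $d_i'$ has sign $\sigma_j$. As $d_i\to0$ at infinity, there is a point in $(r_k,\infty)$ where $d_i'$ has sign $-\sigma_k$. So $g=r^\mu d_i'$ takes the $k+1$ alternating signs $\sigma_1,\dots,\sigma_k,-\sigma_k$. If $d_i(0)=0$, there is in addition a point in $(0,r_0)$ where it has sign $\sigma_0$, which makes $k+2$ alternating signs. Now $g(0)=0$ and $g'=-r^\mu Dd_i$. If $g$ alternates at $t_0<\dots<t_l$, then $g'$ has the sign of $g(t_0)$ somewhere in $(0,t_0)$ and the sign of $g(t_j)$ somewhere in $(t_{j-1},t_j)$. So $Dd_i$ takes at least as many alternating signs as $g$. Therefore $\operatorname{sc}(Dd_i)\ge\operatorname{sc}(d_i)$,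 and $\operatorname{sc}(Dd_1)\ge\operatorname{sc}(d_1)+1$ if $d_1\not\equiv0$, because $d_1(0)=0$. If $d\not\equiv0$, then going around the cycle
$$\operatorname{sc}(d_1)=\operatorname{sc}(ad_1)\ge\operatorname{sc}(d_m)\ge\dots\ge\operatorname{sc}(d_2)\ge\operatorname{sc}(d_1)+1,$$
which is impossible for finite $\operatorname{sc}(d_1)$. $\square$

**Factorization.** Let $\theta=r\frac d{dr}$. From $r^2\Delta_\mu=\theta(\theta+n-2)$ and $r^2\theta r^{-2}=\theta-2$ we get $r^{2m}\Delta_\mu^m=\big[r^{2m-2}(r^2\Delta_\mu)r^{-(2m-2)}\big]r^{2m-2}\Delta_\mu^{m-1}$, and by induction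
$$r^{2m}\Delta_\mu^m=\prod_{j=0}^{m-1}(\theta-2j)\prod_{j=0}^{m-1}(\theta+n-2-2j)=\prod_{j=0}^{m-1}(\theta-2j)\prod_{j=0}^{m-1}(\theta+b_j),\qquad b_j:=n-2m+2j.\tag{15}$$
All factors commute and all $b_j>0$. For $m=1$ this is $r^2\Delta_\mu=\theta(\theta+n-2)$, since $b_0=n-2$.

**Bounds.** For $k\le2m-1$, $\theta^kv_1$ is a constant-coefficient combination of $r^{2i}v_{i+1}$ and $r^{2i+1}v_{i+1}'$, $0\le i\le m-1$. This is an induction using $v_{i+1}''=-v_{i+2}-\frac\mu rv_{i+1}'$; up to order $2m-1$ the function $v_{m+1}$ does not appear. By Lemma 3,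
$$\theta^kv_1=O(r^{-\alpha})\ (r\to\infty),\qquad\theta^kv_1\text{ bounded near }0\qquad(k\le2m-1),\tag{16}$$
and the same holds for $w_1$ and $d_1$.

## 12. Uniqueness for $m=3$: a cyclic system with one sign change

Let $m=3$, so $n>6$, and suppose $d\not\equiv0$. The plan is to put the sixth-order equation into a cyclic first-order form, count sign changes around the cycle, and conclude that oscillations of $d_1$ would have to grow. Let $s=r^2$ and, in this section, $'=\frac d{ds}$ unless stated otherwise. Then $\theta=2s\partial_s$ and $\theta(\theta-2)(\theta-4)=8s^3\partial_s^3$. With $b_0,b_1,b_2=n-6,n-4,n-2$ put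
$$y_0=d_1,\quad y_1=(\theta+b_0)y_0,\quad y_2=(\theta+b_1)y_1,\quad f=(\theta+b_2)y_2 .$$
By (15) and $\Delta_\mu^3d_1=-D^3d_1=-ad_1$,
$$f'''=-\tfrac a8\,d_1.\tag{17}$$

**Step 1: cyclic form.** Let $z_1=s^{b_0/2}y_0$, $z_2=s^{b_1/2}y_1$, $z_3=s^{b_2/2}y_2$, $z_4=f$, $z_5=f'$, $z_6=f''$. Since $(s^{b/2}y)'=\frac12s^{b/2-1}(\theta+b)y$,
$$z_i'=c_iz_{i+1}\ (1\le i\le5),\qquad z_6'=-c_6z_1,\qquad c_i>0\text{ continuous on }(0,\infty).\tag{18}$$
Extend by $z_{j+6}=-z_j$ and periodic $c_j$; then $z_i'=c_iz_{i+1}$ for all $i$. The zeros of each $z_i$ are isolated in $(0,\infty)$: if they accumulate at $s_*>0$, then by Rolle so do those of $z_{i+1}$, and going around the cycle $z(s_*)=0$, so $z\equiv0$ and $d\equiv0$. When no $z_i(s)$ vanishes, let $N(s)$ be the number of sign changes in $(z_1,\dots,z_6,-z_1)$. It is odd, since the ends have opposite signs. It is the same for every window $(z_j,\dots,z_{j+6})$, because moving the window by one removes the pair $(z_j,z_{j+1})$ and adds $(-z_j,-z_{j+1})$.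

**Step 2: $N$ is nonincreasing.** At $s_*$ let $z_i,\dots,z_{i+l-1}$ be a maximal cyclic block of vanishing components, $1\le l\le5$, and $\sigma=\operatorname{sgn}z_{i+l}(s_*)$. By (18), integrating backward along the block, $z_{i+k}\sim\text{pos.}\cdot(s-s_*)^{l-k}z_{i+l}(s_*)$ for $0\le k<l$. Just after $s_*$ the segment $z_{i-1},\dots,z_{i+l}$ has $[\operatorname{sgn}z_{i-1}\ne\sigma]\le1$ sign changes. Just before, it has $l+[\operatorname{sgn}z_{i-1}\ne(-1)^l\sigma]$. The latter is never smaller. Equality forces $l=1$, $\operatorname{sgn}z_{i-1}=-\sigma$, that is, $z_{i-1}z_{i+1}<0$ at $s_*$. Segments of different blocks share at most endpoints, so the counts add up over a window that starts at a nonvanishing component.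

**Step 3: $N=1$ near $s=0$.** If $d_2(0)\ne0$ put $j=1$, $c=-\frac{d_2(0)}{2n}$; if $d_2(0)=0\ne d_3(0)$ put $j=2$, $c=\frac{d_3(0)}{8n(n+2)}$. Since $Dr^2=-2n$ and $Dr^4=-4(n+2)r^2$, integrating (8) gives $d_1=cs^j+o(s^j)$. With derivatives in $r$ for the moment,
$$\theta d_1=rd_1',\quad\theta^2d_1=-r^2d_2-(n-2)\theta d_1,\quad\theta^3d_1=-2r^2d_2-r^3d_2'-(n-2)\theta^2d_1 .$$
If $j=1$: $d_2=-2nc+o(1)$, $d_2'=O(r)$ and $rd_1'=2cr^2+o(r^2)$, so the three expressions are $2cr^2$, $(2n-2(n-2))cr^2=4cr^2$ and $(4n-4(n-2))cr^2=8cr^2$, up to $o(r^2)$. If $j=2$: $d_2=-4(n+2)cr^2+o(r^2)$, $d_2'=-8(n+2)cr+o(r)$, $rd_1'=4cr^4+o(r^4)$, and the three expressions are $4cr^4$, $(4(n+2)-4(n-2))cr^4=16cr^4$ and $(16(n+2)-16(n-2))cr^4=64cr^4$, up to $o(r^4)$. So $\theta^kd_1=(2j)^kcs^j+o(s^j)$ for $k\le3$.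

Hence $y_0,y_1,y_2,f$ have the sign of $c$ near $0^+$, and $f=C_0cs^j+o(s^j)$ with $C_0=\prod_i(2j+b_i)>0$. By (17) $f'''$ is bounded near $0$, so $f$ extends to a $C^2$ function at $s=0$. If $j=1$, $f'(0)=C_0c$, so $z_1,\dots,z_5$ all have the sign of $c$, and whatever the sign of $z_6$, $N=1$. If $j=2$, then $f(0)=f'(0)=0$, $f''(0)=2C_0c$ and $f'\sim2C_0cs$, so all $z_i$ have the sign of $c$ and $N=1$.

Since $N$ is odd, positive and nonincreasing, $N\equiv1$ wherever it is defined on $(0,\infty)$, and equality holds in step 2 at every zero.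

**Step 4: signs at a zero $s_*$ of $d_1$.** We claim that $z_2,\dots,z_6$ are nonzero at $s_*$ and have the sign $\sigma$ that $d_1$ has just after $s_*$; in particular the zero is simple. By step 2 the block is $\{z_1\}$ and $z_0z_2<0$ with $z_0=-z_6$. So $z_2,z_6\ne0$ have equal sign, which is $\sigma$ because $z_1'=c_1z_2$. Just after $s_*$ the sequence $(z_1,\dots,z_6,-z_1)$ starts with $\sigma,\sigma$ and ends with $\sigma,-\sigma$. As $N=1$, all of $z_1,\dots,z_6$ have sign $\sigma$ there. If $z_j(s_*)=0$ for some $j\in\{3,4,5\}$, then by step 2 $z_{j-1}(s_*)z_{j+1}(s_*)<0$, while both have sign $\sigma$ just after $s_*$, a contradiction.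

**Step 5: growing oscillations.** If $d_1$ has finitely many zeros, Lemma 8 gives $d\equiv0$, a contradiction. Otherwise, since the zeros are isolated and absent near $0$, they are $s_1<s_2<\dots\to\infty$, with sign changes at each. Let $d_1>0$ on $(s_k,s_{k+1})$; the case $d_1<0$ is symmetric. By step 4, $f,f'>0$ at $s_k$ and $f,f'<0$ at $s_{k+1}$. By (17), $(f')''=f'''\le0$ on $[s_k,s_{k+1}]$, so $f'$ is concave and lies above its chord:
$$0>f(s_{k+1})-f(s_k)=\int_{s_k}^{s_{k+1}}f'\,ds\ge(s_{k+1}-s_k)\,\frac{f'(s_k)+f'(s_{k+1})}2 .$$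
So $|f'(s_{k+1})|>|f'(s_k)|$, and the sequence $|f'(s_k)|$ is positive and increasing. But $f'=\frac1{2s}\theta f$ is $\frac1{2s}$ times a polynomial of degree $4\le2m-1$ in $\theta$ applied to $d_1$, so $f'\to0$ by (16). This contradiction shows $d\equiv0$. With (b), $E$ is a single point, and (d) is proved. $\blacksquare$

## 13. Uniqueness in the critical case: the explicit solution and Kelvin inversion

Let $p=\frac{n+2m}{n-2m}$, $n>2m$. The plan is to compare an arbitrary entire solution with one that decays as fast as possible, and to show that the difference has no zeros near infinity.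

**Step 1: a fast-decaying solution.** This generalizes Section 1. Let $\phi=1+r^2$, $(x)_l=x(x+1)\cdots(x+l-1)$, $(x)_0=1$, $\nu=\frac n2-k$. As in Section 1, $D\phi^{-k}=4k(\frac n2-k-1)\phi^{-k-1}+4k(k+1)\phi^{-k-2}$. We claim
$$D^j\phi^{-k}=4^j\sum_{l=0}^j\binom jl(k)_{j+l}\,(\nu-j)_{j-l}\,\phi^{-k-j-l}.$$
The formula is trivial for $j=0$. For the induction step apply $D$ to each $\phi^{-k-j-l}$. For $l\le j$ the coefficient of $\phi^{-k-j-1-l}$ is correct, after division by $4^{j+1}(k)_{j+l+1}(\nu-j)_{j-l}$, if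
$$\binom jl(\nu-j-l-1)+\binom j{l-1}(\nu-l)=\binom{j+1}l(\nu-j-1);$$
here we used $(\nu-j)_{j-l+1}=(\nu-j)_{j-l}(\nu-l)$ and $(\nu-j-1)_{j+1-l}=(\nu-j-1)(\nu-j)_{j-l}$. If a divisor vanishes, the two sides before division vanish too. The difference of the two sides of the identity is $-l\binom jl+(j+1-l)\binom j{l-1}=0$. For $l=j+1$ only the second term of $D\phi^{-k-2j}$ contributes and gives $4^{j+1}(k)_{2j+2}$, as required. For $k=\frac{n-2m}2$ and $j=m$ we have $\nu-m=0$, so only $l=m$ survives: $D^m\phi^{-k}=4^m(k)_{2m}\phi^{-(n+2m)/2}$. Hence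
$$W=\gamma\phi^{-(n-2m)/2},\qquad\gamma>0,\ \gamma^{p-1}=4^m(k)_{2m},$$
satisfies $D^mW=W^p$ and yields a nonzero entire solution. For $m=2$, $n=12$ this is $k=4$, $\gamma=16\cdot4\cdot5\cdot6\cdot7=13440$.

**Step 2: monotonicity.** *If $v$ is the $w_1$-component of a nonzero entire solution, then $r^{n-2m}v$ is strictly increasing.* This step makes $\lim r^{n-2m}v$ exist. By (15), $\prod_{j=0}^{m-1}(2j-\theta)\prod_{j=0}^{m-1}(\theta+b_j)v=r^{2m}D^mv=r^{2m}v^p>0$. Put $Z_k=\prod_{j=k}^{m-1}(2j-\theta)\prod_{j=0}^{m-1}(\theta+b_j)v$, so $Z_0>0$, $Z_k=(2k-\theta)Z_{k+1}$ and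
$$(r^{-2k}Z_{k+1})'=-r^{-2k-1}Z_k .$$
Since $Z_{k+1}$ is a polynomial of degree $\le2m-1$ in $\theta$ applied to $v$, it tends to $0$ at $\infty$ by (16). So $Z_k>0$ implies that $r^{-2k}Z_{k+1}$ decreases strictly to $0$, hence $Z_{k+1}>0$. Thus $Z_m=\prod_j(\theta+b_j)v>0$. Put $Y_k=\prod_{j<k}(\theta+b_j)v$, so $Y_m=Z_m>0$ and $(r^{b_k}Y_k)'=r^{b_k-1}Y_{k+1}$, and $r^{b_k}Y_k\to0$ at $0$ by (16) and $b_k>0$. So $Y_{k+1}>0$ implies $Y_k>0$. Hence $Y_1=(\theta+n-2m)v>0$, which is the claim.

**Step 3: reduction to large $r$.** Let $v$ belong to any nonzero entire solution, scaled so that $v(0)=W(0)$; let $d_1=v-W$ in (8), and suppose $d\not\equiv0$. By Section 11 the zeros of $d_1$ are isolated in $(0,\infty)$ and absent near $0$. So if $d_1$ has no zeros for large $r$, it has finitely many zeros, and Lemma 8 gives the contradiction $d\equiv0$. Let $L=\lim_{r\to\infty}r^{n-2m}v\in(0,\infty]$. If $L=\infty$, then $d_1>0$ for large $r$, since $r^{n-2m}W\to\gamma$. There remains $L<\infty$. Then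 $d_1=O(r^{2m-n})$ and $a=O(r^{-(n-2m)(p-1)})=O(r^{-4m})$.

**Step 4: Kelvin inversion.** This step moves infinity to the origin. For $y\in C^{2m}(0,\infty)$ put $\tilde y(r)=r^{2m-n}y(1/r)$. Then $\theta\tilde y=-\widetilde{(\theta+n-2m)y}$, so
$$(\theta-2j)\tilde y=-\widetilde{(\theta+b_j)y},\qquad(\theta+n-2-2j)\tilde y=-\widetilde{(\theta-2(m-1-j))y}.$$
So the two groups of factors in (15) are exchanged, with $2m$ minus signs, and $r^{2m}\Delta_\mu^m\tilde y=\widetilde{r^{2m}\Delta_\mu^my}$, that is, $\Delta_\mu^m\tilde y(r)=r^{-n-2m}(\Delta_\mu^my)(1/r)$. Applied to $d_1$, and with $d_1(1/r)=r^{n-2m}\tilde d(r)$,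
$$D^m\tilde d=\tilde a\,\tilde d,\qquad\tilde d:=\tilde d_1\text{ bounded near }0,\qquad\tilde a(r)=r^{-4m}a(1/r)\text{ bounded and continuous on }(0,1].$$

**Step 5: behavior of $\tilde d$ at $0$.** Use $-J$ from Section 2, which also acts on bounded continuous functions on $(0,1]$ and satisfies $D(-J)g=g$. By (4), $(-J)^m(\tilde a\tilde d)=O(r^{2m})$. The function $\tilde d-(-J)^m(\tilde a\tilde d)$ is bounded near $0$ and annihilated by $D^m$, hence by (15) a combination of the $2m$ distinct powers $r^{2j}$, $r^{2j+2-n}$, $0\le j<m$. The exponents $2j+2-n\le2m-n$ are negative, so boundedness excludes them, and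
$$\tilde d=\sum_{j=0}^{m-1}c_jr^{2j}+(-J)^m(\tilde a\tilde d).$$
If all $c_j=0$, then $\sup_{(0,r]}|\tilde d|\le Cr^{2m}\sup_{(0,r]}|\tilde d|$, so $\tilde d=0$ near $0$, that is, $d_1=0$ for large $r$, which is excluded because the zeros of $d_1$ are isolated. Otherwise, with $j$ minimal such that $c_j\ne0$, $\tilde d=c_jr^{2j}+O(r^{2j+2})$. So $\tilde d\ne0$ near $0^+$, that is, $d_1\ne0$ for large $r$.

In every case $d_1$ has no zeros for large $r$, so $d\equiv0$ by step 3. Every nonzero entire solution is therefore a scaling of the one given by $W$, and $E$ is a single point. With (a), this proves (c). $\blacksquare$
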